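# A nilpotent Lie group with no uniformly Lipschitz contraction to a point

## 1. Contractions by endomorphisms: $\mathbf R^m$, the Heisenberg group, graded groups

Let $X$ be a connected Lie group with identity $e$ and a left-invariant Riemannian metric $d$. Everything is meant on the large scale: distance estimates may carry an additive constant, and constants may depend on $d$.

**Definition.** A *Gersten combing* of $X$ is a map $H:X\times[0,1]\to X$ such that $t\mapsto H(x,t)$ is continuous for each $x$, $H(x,0)=e$ and $H(x,1)=x$ for all $x$, and for some constant $C$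
$$d(H(x,t),H(y,t))\le C\,d(x,y)+C\qquad\text{for all }x,y\in X,\ t\in[0,1]. \tag{1}$$
$X$ is *Gersten combable* if it has such a map.

So we contract $X$ to $e$ by maps that are Lipschitz in space with one constant for all times. Any cycle is then filled by the cone that its orbit sweeps out. There is no Lipschitz condition in $t$, and the continuity in $t$ is not assumed uniform in $x$. The text "Asymptotic Invariants of Infinite Groups" contains the conjecture that *every connected Lie group is Gersten combable*. "Yes" is also what one would first guess. Let us test it.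

*Compact groups.* Let $H(x,\cdot)$ be a geodesic from $e$ to $x$. All distances are at most the diameter, so (1) holds with $C$ equal to the diameter.

*$\mathbf R^m$.* Take $H(x,t)=tx$, with $C=1$.

*The Heisenberg group.* Write it as $\mathbf R^2\times\mathbf R$ with $(v,c)(w,c')=(v+w,\,c+c'+\frac12\omega(v,w))$, where $\omega$ is the area form. Try straight lines, $H((v,c),t)=(tv,tc)$. Let $x=(v,0)$ and $y=x\,(s,0)=(v+s,\frac12\omega(v,s))$ with $|s|=1$, so that $d(x,y)=d(e,(s,0))$ is bounded. Then
$$H(x,t)^{-1}H(y,t)=\Big(ts,\ \tfrac t2\omega(v,s)-\tfrac{t^2}2\omega(v,v+s)\Big)=\Big(ts,\ \tfrac{t(1-t)}2\,\omega(v,s)\Big).$$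
At $t=\frac12$ this leaves every compact set as $|v|\to\infty$ with $s\perp v$. Closed balls of $d$ are compact, so (1) fails. The repair is to contract by homomorphisms: $\theta_t(v,c)=(tv,t^2c)$ is an endomorphism for every $t\in[0,1]$.

A homomorphism $\varphi$ of Lie groups is Lipschitz for left-invariant metrics, with constant the norm of its differential at $e$: if a curve has left logarithmic derivative $u$, its image has left logarithmic derivative $d\varphi_e(u)$. The norms of $d\theta_t$ are bounded for $t\in[0,1]$, so $\theta_t$ is a Gersten combing. The same works in general.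

**Theorem 1.** *Let $X=N\rtimes X_0$ be connected with $N$ simply connected nilpotent and $X_0$ Gersten combable. Suppose $\mathfrak n$ has a derivation, diagonalizable with positive real eigenvalues, commuting with the action of $X_0$. Then $X$ is Gersten combable. In particular every simply connected nilpotent group whose Lie algebra has a positive grading is Gersten combable.*

*Proof.* Let $D$ be the derivation, let $\theta_t\in\mathrm{Aut}(N)$ be the automorphism with differential $\exp(\log t\cdot D)$ for $0<t\le1$, and let $\theta_0$ be the trivial endomorphism. Put $\Theta_t(nq)=\theta_t(n)q$ for $n\in N$, $q\in X_0$. Since $D$ commutes with the action of $X_0$,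
$$\Theta_t(nq\,n'q')=\Theta_t\big(n(q\cdot n')\,qq'\big)=\theta_t(n)\,(q\cdot\theta_t(n'))\,qq'=\Theta_t(nq)\Theta_t(n'q'),$$
so $\Theta_t$ is an endomorphism of $X$. On $\mathfrak n$ its differential has the eigenvalues $t^{a}$ with $a>0$ in a fixed eigenbasis, and on $\mathfrak x_0$ it is the identity, so its norm is bounded for $t\in[0,1]$. Since $\theta_t(\exp Y)=\exp(t^DY)$ and $t^D\to0$ as $t\to0$, the path $t\mapsto\Theta_t(x)$ is continuous on $[0,1]$. We have $\Theta_1=\mathrm{id}$, and $\Theta_0$ is the projection $\pi_0:X\to X_0\subset X$. Let $H_0$ be a combing of $X_0$ and put $H(x,t)=H_0(\pi_0(x),2t)$ for $t\le\frac12$, $H(x,t)=\Theta_{2t-1}(x)$ for $t\ge\frac12$. The two formulas agree at $t=\frac12$. Projection and inclusion are homomorphisms, hence Lipschitz, so $H$ is a Gersten combing. For the last statement take $X_0=1$ and $D=k$ on the degree-$k$ part. $\square$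

With $N=\mathbf R^m$ and $D=\mathrm{id}$, which is a derivation commuting with every linear action, this contains all split extensions $\mathbf R^m\rtimes X_0$ with $X_0$ Gersten combable, for instance $\mathbf R^2\rtimes\mathbf R$ for any action.

The guess survives these tests, but each nilpotent one used contracting endomorphisms. So a counterexample should be sought among nilpotent groups that have none.

## 2. A 16-dimensional nilpotent group, and the statements

Let $\mathfrak g^*$ have basis $x_1,\dots,x_7,\ y_1,\dots,y_7,\ z_0,z_1$ (indices of $x,y$ modulo $7$), dual to the basis $X_i,Y_i,Z_0,Z_1$ of $\mathfrak g$. We often omit wedge signs. Put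
$$dx_i=0,\qquad dy_i=x_ix_{i+1},\qquad dz_0=x_2y_2+x_4x_6,\qquad dz_1=\omega_1, \tag{2}$$
$$\omega_1=x_1y_1+x_4y_3+x_5y_4+x_6y_5+x_7y_6+x_1y_7+x_7y_7 .$$
With the convention $d\theta(A,B)=-\theta([A,B])$ the nonzero brackets are
$$[X_i,X_{i+1}]=-Y_i,\qquad [X_4,X_6]=[X_2,Y_2]=-Z_0,$$
$$[X_1,Y_1]=[X_4,Y_3]=[X_5,Y_4]=[X_6,Y_5]=[X_7,Y_6]=[X_1,Y_7]=[X_7,Y_7]=-Z_1 .$$
The Jacobi identity is $d^2=0$. We have $d(x_sy_i)=-x_sx_ix_{i+1}$, and in every monomial $x_sy_i$ of (2) the index $s$ is $i$ or $i+1$, so this vanishes. Let $G$ be the simply connected nilpotent group with Lie algebra $\mathfrak g$, and $d$ any left-invariant Riemannian metric on it.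

**Theorem 2.** *$G$ is not Gersten combable. So the conjecture is false.*

**Theorem 3 (rigidity).** *For every $C,\varepsilon>0$ there is $R_0$ such that the following holds. Let $(h_t)_{t\in[0,1]}$ be maps $G\to G$ with $d(h_t(x),h_t(y))\le C\,d(x,y)+C$, with $t\mapsto h_t(x)$ continuous for each $x$, and $h_1=\mathrm{id}$. Then for all $R\ge R_0$, all $t$, and all $x$ with $d(e,x)\le R$,*
$$d\big(h_t(x),\,h_t(e)\,x\big)\le\varepsilon R .$$

**Theorem 4.** *(a) If $X=N\rtimes G$ is a connected Lie group (e.g. $X=G\times Y$), then $X$ is not Gersten combable.*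

*(b) $G$ has lattices. No lattice $\Gamma<G$ admits a synchronous combing, even with no restriction on lengths: there are no paths $\sigma_g:\mathbf N\to\Gamma$ ($g\in\Gamma$) with uniformly bounded jumps, $\sigma_g(0)=e$, eventually equal to $g$, and $d(\sigma_g(n),\sigma_h(n))\le k\,d(g,h)+k$ for all $n,g,h$.*

Theorem 3 implies Theorem 2: for a combing, $h_0\equiv e$, so Theorem 3 gives $d(e,x)\le\varepsilon R$ whenever $d(e,x)\le R$. For $\varepsilon<1$ this is absurd, since $G$ is connected and unbounded and so has points with $d(e,x)=R$.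

**Weights.** Let $V_1=\langle X_i\rangle$, $V_2=\langle Y_i\rangle$, $V_3=\langle Z_0,Z_1\rangle$. Elements of $V_k$ and $V_k^*$ have weight $k$, and weights add in wedge products: $x_2y_1$ and $x_1x_4x_6$ have weight $3$, and $x_2y_1x_3$ has weight $4$. We have $[V_i,V_j]\subset\bigoplus_{k\ge i+j}V_k$. Equality $k=i+j$ fails only for $[X_4,X_6]=-Z_0$, which jumps from weight $2$ to weight $3$. Put $n=16$, $W=\sum_kk\dim V_k=7+14+6=27$, and $\delta_r=r^k$ on $V_k$.

Let $\bar{\mathfrak g}$ be $V_1\oplus V_2\oplus V_3$ with only the components $V_i\times V_j\to V_{i+j}$ of the bracket. It has the same $d$ except that $dz_0=x_2y_2$; again $d^2=0$. It is generated by $V_1$. The $\delta_r$ are automorphisms of $\bar{\mathfrak g}$, but not of $\mathfrak g$ for $r\ne1$ because of the single term $x_4x_6$.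

On $\Lambda^*\mathfrak g$ define
$$\partial(\xi_0\wedge\dots\wedge\xi_k)=\sum_{i<j}(-1)^{i+j}[\xi_i,\xi_j]\wedge\xi_0\wedge\cdots\widehat{\xi_i}\cdots\widehat{\xi_j}\cdots\wedge\xi_k ,$$
so that $(d\eta)(\xi)=\eta(\partial\xi)$ for $\eta\in\Lambda^*\mathfrak g^*$. Thus $\partial(A\wedge B)=-[A,B]$ and $\partial(A\wedge B\wedge C)=-[A,B]\wedge C+[A,C]\wedge B-[B,C]\wedge A$. A *cycle* is a $\xi$ with $\partial\xi=0$. Products of forms and vectors are paired by $(\theta_1\cdots\theta_k)(\xi_1\cdots\xi_k)=\det(\theta_i(\xi_j))$.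

## 3. Graded endomorphisms, and a relation between weights $3$ and $4$

For the graded Heisenberg algebra every $2\times2$ matrix extends to a graded endomorphism. The algebra $\bar{\mathfrak g}$ is built so that almost nothing extends.

**Lemma 5.** *Every graded automorphism $\varphi$ of $\bar{\mathfrak g}$ equals $\delta_\lambda$ for some real $\lambda\ne0$. Every noninvertible graded endomorphism of $\bar{\mathfrak g}$ has rank $\le n-2$.*

*Proof.* **Step 1: $\varphi^*$ permutes the coordinate lines of $V_1^*$.** The map $A=\varphi^*|_{V_1^*}$ preserves $E=d(V_2^*)=\langle x_ix_{i+1}\rangle$. Let $\mathfrak a$ be the algebra of all $D\in\mathfrak{gl}(V_1^*)$ which, acting as derivations on $\Lambda^2V_1^*$, map $E$ to $E$. Let $D\in\mathfrak a$, $Dx_i=\sum_jd_{ij}x_j$. For $j\ne i,i+1$ the coefficient of $x_jx_{i+1}$ in $D(x_ix_{i+1})=(Dx_i)x_{i+1}+x_i(Dx_{i+1})$ is $d_{ij}$, since the second summand only has monomials containing $x_i$. It must vanish unless $\{j,i+1\}$ is an edge of the $7$-cycle. So $d_{ij}=0$ unless $j\in\{i,i+1,i+2\}$.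 In the same way $D(x_{i-1}x_i)$ gives $d_{ij}=0$ unless $j\in\{i,i-1,i-2\}$. Modulo $7$ these two sets meet only in $i$. So $D$ is diagonal, and $\mathfrak a$ is the algebra of all diagonal matrices. As $A$ preserves $E$, $A\mathfrak aA^{-1}=\mathfrak a$, so $A$ permutes the common eigenlines: $Ax_i=a_ix_{\sigma(i)}$. Since $\Lambda^2A$ maps $E$ onto $E$, $\sigma$ is an automorphism of the $7$-cycle.

**Step 2: $\sigma=\mathrm{id}$.** Write $y_e=y_i$ for the edge $e=\{i,i+1\}$. As $d$ is injective on $V_2^*$, $\varphi^*y_e=\pm a_ia_{i+1}y_{\sigma(e)}$. Also $\varphi^*$ preserves $d(V_3^*)=\langle x_2y_2,\omega_1\rangle$, and $\varphi^*(x_2y_2)$ is a nonzero multiple of a single monomial. Since $\omega_1$ has seven monomials, none of them $x_2y_2$, the only multiples of monomials in this plane are the multiples of $x_2y_2$. So $\sigma(2)=2$ and $\sigma(\{2,3\})=\{2,3\}$. An automorphism of a cycle fixing two adjacent vertices is the identity.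

**Step 3: all $a_i$ are equal.** Now $\varphi^*y_i=a_ia_{i+1}y_i$, and $\varphi^*$ is diagonal on monomials. Hence $\varphi^*\omega_1$ has no $x_2y_2$ term and $\varphi^*\omega_1=t\omega_1$, $t\ne0$. Comparing the seven monomials,
$$t=a_1^2a_2=a_3a_4^2=a_4a_5^2=a_5a_6^2=a_6a_7^2=a_7a_1^2=a_1a_7^2 .$$
The last two give $a_1=a_7=:\lambda$ and $t=\lambda^3$. Then in turn $a_2=\lambda$, $a_6=\lambda$, $a_5=\lambda$, $a_4=\lambda$, $a_3=\lambda$. As $d$ is injective on $V_2^*$ and on $V_3^*$, $\varphi^*$ is $\lambda^2$ on $V_2^*$ and $\lambda^3$ on $V_3^*$.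

**Step 4: the noninvertible case.** If $\varphi|_{V_1}$ were invertible, the image would contain $V_1$, hence everything. So a noninvertible $\varphi$ kills some $0\ne X=\sum c_iX_i\in V_1$; say $c_i\ne0$. Then $[X,X_{i+1}]=-c_iY_i+c_{i+2}Y_{i+1}\ne0$ also lies in $\ker\varphi$, and it is in $V_2$, so $\dim\ker\varphi\ge2$. $\square$

**Lemma 6.** *In $\Lambda^3\mathfrak g^*$,*
$$x_1x_4x_6-x_2y_1x_3=d(z_0x_1-y_1y_2). \tag{3}$$
*The form $x_2y_1$ is closed, $\partial(X_2\wedge Y_1)=0$, and $c=X_1X_4X_6+X_2Y_1X_3-X_2Y_2X_1$ satisfies $\partial c=0$.*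

*Proof.* Moving a 1-form past a 2-form costs no sign, so $d(z_0x_1)=x_2y_2x_1+x_4x_6x_1=x_2y_2x_1+x_1x_4x_6$, and $d(y_1y_2)=x_1x_2y_2-y_1x_2x_3=x_2y_2x_1+x_2y_1x_3$. Subtract. Next, $d(x_2y_1)=-x_2x_1x_2=0$, and $[X_2,Y_1]=0$ gives $\partial(X_2\wedge Y_1)=0$. Since $[X_1,X_4]=[X_1,X_6]=[X_2,Y_1]=[Y_1,X_3]=[Y_2,X_1]=0$,
$$\partial(X_1X_4X_6)=-[X_4,X_6]X_1=Z_0X_1,\qquad \partial(X_2Y_1X_3)=[X_2,X_3]Y_1=-Y_2Y_1=Y_1Y_2,$$
$$\partial(X_2Y_2X_1)=-[X_2,Y_2]X_1+[X_2,X_1]Y_2=Z_0X_1+Y_1Y_2 .$$
So $\partial c=0$. $\square$

Here is the mechanism of the proof in its algebraic form. *Every automorphism $\varphi$ of $\mathfrak g$ is unipotent.* The lower central series of $\mathfrak g$ is $\mathfrak g\supset V_2\oplus V_3\supset V_3\supset 0$, with associated graded algebra $\bar{\mathfrak g}$, on which $\varphi$ induces some $\delta_\lambda$ by Lemma 5. So $\varphi^*x_i=\lambda x_i$ and $\varphi^*y_1=\lambda^2y_1+\ell$ with $\ell\in V_1^*$. Apply $\varphi^*$ to (3) and evaluate on $c$; the right side gives $0$ because $\partial c=0$. The first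 term gives $\lambda^3(x_1x_4x_6)(c)=\lambda^3$. The second gives $\lambda^4(x_2y_1x_3)(c)+\lambda^2(x_2\,\ell\, x_3)(c)=\lambda^4$, since $x_2\,\ell\,x_3$ vanishes on $X_1X_4X_6$ and on monomials containing a $Y$. So $\lambda^3=\lambda^4$ and $\lambda=1$.

Thus $G$ has no contracting automorphisms. A combing, however, consists of maps that are only coarsely Lipschitz, and the rest of the lecture makes "$\lambda^3=\lambda^4$" work for those.

## 4. The rescaled groups $G_r$ and the size of group elements

Identify $G$ with $\mathfrak g$ through $\exp$. The product is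
$$u*v=u+v+\tfrac12[u,v]+\tfrac1{12}\big([u,[u,v]]+[v,[v,u]]\big),$$
the identity is $0$, the inverse of $x$ is $-x$. For $1\le r<\infty$ let
$$u*_rv=\delta_{1/r}(\delta_ru*\delta_rv),\qquad G_r=(\mathfrak g,*_r),$$
so that $\delta_r:G_r\to G$ is an isomorphism and $G_1=G$. The component $V_i\times V_j\to V_k$ of the bracket is multiplied by $r^{i+j-k}\le1$. So the polynomial laws $*_r$ have uniformly bounded coefficients and converge, as $r\to\infty$, to the law $*_\infty$ of the group $G_\infty$ of $\bar{\mathfrak g}$. All of them are triangular: $(u*_rv)_k=u_k+v_k+(\text{polynomial in }u_{<k},v_{<k})$. Hence translations have Jacobian $1$, and Lebesgue measure is a bi-invariant Haar measure for every $*_r$. Elements of $\Lambda^*\mathfrak g^*$ and $\Lambda^*\mathfrak g$ are also viewed as left-invariant forms and multivector fields on $G$, $G_r$, $G_\infty$.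

Let $|v|=\sum_k|v_k|^{1/k}$; then $|\delta_rv|=r|v|$.

**Uniformity remark.** For $a$ in a bounded set and $r\in[1,\infty]$, $|(-a)*_rb|$ is small if and only if $b-a$ is small in the Euclidean sense, uniformly in $a$ and $r$. Indeed $(-a)*_ra=0$, $b=a*_r((-a)*_rb)$, $a=a*_r0$, and the maps $b\mapsto(-a)*_rb$ and $w\mapsto a*_rw$ are polynomial with bounded coefficients.

**Lemma 7 (Guivarc'h).** *There is $C_1$ with $C_1^{-1}|v|-C_1\le d(0,v)\le C_1|v|+C_1$ for all $v\in G$. Moreover every element of $G_\infty$ is a finite product of elements $sX_i$.*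

*Proof.* **Step 1: the lower bound, by rescaling a short curve.** Let $r=d(0,v)+1$, and let $c:[0,1]\to G$ be a piecewise smooth curve from $0$ to $v$ with left logarithmic derivative $u(s)$ of norm $\le r$. The curve $b=\delta_{1/r}c$ in $G_r$ has left logarithmic derivative $\delta_{1/r}u$, with components $O(r^{1-k})=O(1)$. By triangularity $b_k'=(\delta_{1/r}u)_k+{}$a polynomial, with uniformly bounded coefficients, in $b_{<k}$ and $(\delta_{1/r}u)_{<k}$. Induction on $k$ gives $|b(1)|=O(1)$, so $|v|=r|b(1)|=O(r)$.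

**Step 2: horizontal products fill a neighborhood of $0$.** For a word $X_{i_1},\dots,X_{i_N}$ put $E_r(t)=t_1X_{i_1}*_r\cdots*_rt_NX_{i_N}$. Choose a word and a point $t^0$ for which $m=\operatorname{rank}dE_\infty(t^0)$ is maximal among all words and points. The rank is then constant near $t^0$, and the image of a neighborhood of $t^0$ is an $m$-dimensional submanifold $M$. The map $(t,s)\mapsto E_\infty(t)*_\infty sX_i$ belongs to a longer word, so its rank at $(t,0)$ is at most $m$. Hence the left-invariant field $X_i$ of $G_\infty$ is tangent to $M$. So are all iterated brackets of the $X_i$, and these span $\bar{\mathfrak g}$. Thus $m=n$.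

**Step 3: the upper bound.** Put $\Psi_r(t)=(-E_r(t^0))*_rE_r(t)$. Then $\Psi_r(t^0)=0$, $\Psi_r\to\Psi_\infty$ in $C^1$ near $t^0$, and $d\Psi_\infty(t^0)$ is onto. The quantitative inverse function theorem (in $n$ suitable coordinates of $t$) gives $r_0\ge1$ and $\varepsilon>0$ such that for all $r\in[r_0,\infty]$ every $v$ with $|v|\le\varepsilon$ is $\Psi_r(t)$ for some $t$ with $|t-t^0|\le1$. For $r=\infty$, applying the automorphisms $\delta_\rho$ of $G_\infty$ gives the last claim. For finite $r$ apply $\delta_r$: every $u$ with $|u|\le\varepsilon r$ is a product in $G$ of $2N$ elements $sX_i$ with $|s|=O(r)$, so $d(0,u)=O(r)$. Take $r=\max(r_0,|u|/\varepsilon)$. $\square$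

Consequently a map with $d(h(x),h(y))\le C\,d(x,y)+C$ satisfies, with $K$ depending only on $C$ and $d$,
$$|h(x)^{-1}*h(y)|\le K\big(|x^{-1}*y|+1\big). \tag{4}$$
From now on, constants in $O(\cdot)$ depend only on $K$, $d$, the fixed cutoffs and the forms and vectors involved.

## 5. What the cone $G_\infty$ does not see

The first thing to try is to rescale: divide a combing by $R\to\infty$ and look for a contradiction in the limit group $G_\infty$. This cannot work as it stands. The limit maps are Lipschitz self-maps of $G_\infty$, and $G_\infty$ is contracted by its own dilations $\delta_t$, as in Theorem 1. We can see precisely what is lost. On $G$ itself consider the linear maps $\delta_t$, and let $x=RX_4$, $y=x*X_6=RX_4+X_6-\frac R2Z_0$. Then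
$$\delta_t(x)^{-1}*\delta_t(y)=(-tRX_4)*\big(tRX_4+tX_6-\tfrac{t^3R}2Z_0\big)=tX_6+\tfrac R2\,t^2(1-t)\,Z_0 .$$
By Lemma 7 this has distance to $0$ comparable to $R^{1/3}$ for fixed $0<t<1$, up to additive constants, while $d(x,y)$ is bounded. So $(\delta_t)$ is not a combing of $G$. But $R^{1/3}=o(R)$, and after division by $R$ the failure is invisible. The obstruction must use that the maps are Lipschitz at *unit* scale.

The way out is to pull back (3), without rescaling, by a map smoothed at scale $1$. The pullbacks of left-invariant forms are then bounded, so the average of an exact term $d(\text{bounded})$ over a region of size $R$ is $O(1/R)$, and the two sides of (3) have equal averages in the limit. For a map that looks like $\delta_\lambda$ at scale $R$ we compute the two averages: $\lambda^3$ and $\lambda^4$. Then we follow the averaged Jacobian determinant of $h_t$. For large $R$ it is near $0$ or $1$ for every coarsely Lipschitz map, it is continuous in $t$, and it is near $1$ for $h_1=\mathrm{id}$; so it cannot reach the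 value $0$ of a constant map. The next sections supply the smoothing, the averaging and the limits.

## 6. Smoothing by a center of mass

*Purpose: replace a coarsely Lipschitz $h$ by smooth maps $S_rh$, smoothed at scale $r$, with derivative bounds that do not depend on the position.* For this the averaging in the target must commute with left translations. In a group of step $2$, $y\mapsto g*y=g+y+\frac12[g,y]$ is affine and the Euclidean mean is good enough. In step $3$ left translations are quadratic, so we need a different mean.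

**Definition.** For a compactly supported probability measure $\nu$ on $\mathfrak g$ let $\mathrm{com}_r(\nu)$ be the unique $c$ with $\int(-c)*_ry\,d\nu(y)=0$.

Existence and uniqueness: the $V_k$-component of $(-c)*_ry$ is $y_k-c_k+P^{(r)}_k(c_{<k},y_{<k})$ with $P_k^{(r)}$ polynomial, with coefficients uniformly bounded and convergent as $r\to\infty$. So $c_k=\int(y_k+P_k^{(r)}(c_{<k},y_{<k}))\,d\nu$ recursively. (Example: in step $2$, $P_2=-\frac12[c_1,y_1]$ integrates to $-\frac12[c_1,c_1]=0$, and the center of mass is the Euclidean mean.) Since $(-(g*_rc))*_r(g*_ry)=(-c)*_ry$, the center of mass is equivariant under left translations; it is also equivariant under linear maps that are group isomorphisms.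

Fix $\kappa\ge0$ smooth, even, supported in $\{|v|<1\}$, with $\int\kappa=1$; put $\kappa_\tau(w)=\tau^{-W}\kappa(\delta_{1/\tau}w)$. For $k:\mathfrak g\to\mathfrak g$ measurable and locally bounded let $S^{(r),\tau}k(v)$ be the $\mathrm{com}_r$ of $w\mapsto k(v*_rw)$ with respect to $\kappa_\tau(w)\,dw$. Substituting $v*_rw$ by $w$,
$$(S^{(r),\tau}k)_m(v)=\int\big(k(w)_m+P_m^{(r)}((S^{(r),\tau}k)_{<m}(v),k(w)_{<m})\big)\,\kappa_\tau((-v)*_rw)\,dw. \tag{5}$$

**Lemma 8.** *(a) $S^{(r),\tau}k(v)$ is smooth in $(v,\tau)$, $\tau>0$. If $|k(v)|\le K(|v|+1)$, each of its derivatives on $\{|v|\le1,\ \frac12\le\tau\le2\}$ is bounded by a constant depending only on $K$ and the order, uniformly in $r\in[1,\infty]$.*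

*(b) If $r_j\to r\in[1,\infty]$ and $k_j\to k$ locally uniformly, then $S^{(r_j),\tau}k_j\to S^{(r),\tau}k$ in $C^1_{loc}$ for each fixed $\tau>0$.*

*(c) If $\varphi$ is an endomorphism of the Lie algebra of $G_r$, then $S^{(r),\tau}\varphi=\varphi$.*

*Proof.* For (a) and (b) use induction on $m$ in (5). Derivatives in $(v,\tau)$ fall only on $\kappa_\tau((-v)*_rw)$ and on the components $<m$ already treated, never on $k$. If $|v|\le1$ and $\tau\le2$, the integrand lives on $w=v*_ru$ with $|u|<2$, a bounded set uniformly in $r$, where $k$ is bounded in terms of $K$. This gives (a). For (b), by induction $(S^{(r_j),\tau}k_j)_{<m}$ converges in $C^1_{loc}$; the coefficients of $P^{(r_j)}_m$ and of $*_{r_j}$ converge; so the integrand and its first $v$-derivatives converge uniformly for $v$ in a compact set and $w$ in a compact set containing all supports. For (c), $\int(-\varphi(v))*_r\varphi(v*_rw)\,\kappa_\tau(w)dw=\int\varphi(w)\kappa_\tau(w)dw=0$, because $\varphi$ is linear and $\kappa_\tau$ is even. $\square$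

For measurable $h:G\to G$ with (4) put $S_rh=S^{(1),r}h$, the center of mass in $G$ of $h(x*\delta_rw)$ with respect to $\kappa(w)dw$, and $\mathcal H(x,r)=S_rh(x)$.

**Lemma 9.** *Let $h$ be measurable with (4), and let $\alpha\in\Lambda^k\mathfrak g^*$ have only weights $\le w$. Uniformly for $r\ge1$ and $x\in G$,*
$$(S_rh)^*\alpha(\xi)=O(r^{w-q}),\qquad(\iota_{\partial_r}\mathcal H^*\alpha)(\eta)=O(r^{w-1-q'}) \tag{6}$$
*for $\xi\in\Lambda^k\mathfrak g$ of weight $q$ and $\eta\in\Lambda^{k-1}\mathfrak g$ of weight $q'$. In particular $(S_1h)^*\alpha$ is bounded for every left-invariant $\alpha$. Also $|h(x)^{-1}*S_1h(x)|=O(1)$.*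

*Proof.* We zoom in at $x_0$ to scale $r_0\ge1$. Put $k(v)=\delta_{1/r_0}(h(x_0)^{-1}*h(x_0*\delta_{r_0}v))$. By (4), $|k(v)|\le r_0^{-1}K(r_0|v|+1)\le K(|v|+1)$. Since $\delta_{r_0}v*\delta_{r_0\tau}w=\delta_{r_0}(v*_{r_0}\delta_\tau w)$, equivariance of the center of mass gives
$$S_{r_0\tau}h(x_0*\delta_{r_0}v)=h(x_0)*\delta_{r_0}\Phi(v,\tau),\qquad\Phi=S^{(r_0),\tau}k. \tag{7}$$
By Lemma 8(a), $\Phi$ and its derivatives are bounded near $(0,1)$. In these coordinates a left-invariant $\xi\in V_j$ at $x_0$ corresponds to $r_0^{-j}\xi$ at $v=0$, $\partial_r=r_0^{-1}\partial_\tau$, and $\alpha$ corresponds to the left-invariant form $\delta_{r_0}^*\alpha=O(r_0^w)$ on $G_{r_0}$. Evaluating at $v=0,\tau=1$ gives (6) with $r=r_0$. The last claim is (7) with $r_0=\tau=1$, $v=0$. $\square$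

## 7. Averages of forms over cycles

*Purpose: an averaged Stokes formula, in which cycles play the role of closed chains.* Fix $\psi\in C_c^\infty(\mathfrak g)$, $\psi\ge0$, $\int\psi=1$, and $\psi_R=\psi\circ\delta_{1/R}$, so that $\int\psi_R=R^W$. For a $k$-form $\beta$ on $G$ and $\xi\in\Lambda^k\mathfrak g$ let
$$\langle\beta\rangle_R(\xi)=R^{-W}\int\psi_R\,\beta(\xi)\,dx .$$
For left-invariant $\beta$ this is $\beta(\xi)$.

**Lemma 10.** *If $\partial\xi=0$, then for every smooth form $\gamma$ of the right degree*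
$$\langle d\gamma\rangle_R(\xi)=-R^{-W}\int(d\psi_R\wedge\gamma)(\xi)\,dx. \tag{8}$$
*For $\eta\in V_j$ and $R\ge1$ we have $\eta\psi_R=O(R^{-j})$. Hence for $R\ge1$ and $\partial\xi=0$*
$$\langle d\gamma\rangle_R(\xi)=O\big(R^{-1}\sup\nolimits_{\mathrm{supp}\,\psi_R}|\gamma|\big). \tag{9}$$

*Proof.* The flow of a left-invariant field $\eta$ is the right translation $x\mapsto x*t\eta$, which preserves $dx$. So $\int\eta f\,dx=0$ for $f\in C_c^\infty$. For compactly supported $\gamma'$ and left-invariant $\xi_i$, Cartan's formula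
$$d\gamma'(\xi_0,\dots,\xi_k)=\sum_i(-1)^i\xi_i\big(\gamma'(\dots\widehat{\xi_i}\dots)\big)+\gamma'\big(\partial(\xi_0\wedge\dots\wedge\xi_k)\big)$$
therefore gives $\int d\gamma'(\xi)\,dx=\int\gamma'(\partial\xi)\,dx$. Take $\gamma'=\psi_R\gamma$: if $\partial\xi=0$, then $\int(d\psi_R\wedge\gamma)(\xi)+\psi_R\,d\gamma(\xi)\,dx=0$, which is (8). The isomorphism $\delta_{1/R}:G\to G_R$ maps the left-invariant field $\eta\in V_j$ to $R^{-j}\eta$ on $G_R$, whose coefficients on $\mathrm{supp}\,\psi$ are bounded uniformly in $R$ before the factor; so $\eta\psi_R=O(R^{-j})$. Since $|\mathrm{supp}\,\psi_R|=O(R^W)$, (9) follows. $\square$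

## 8. Limits of rescaled maps and Pansu's derivative

**Lemma 11.** *Let $h_j$ satisfy (4) with the same $K$, $h_j(0)=0$, $R_j\to\infty$. A subsequence of $k_j=\delta_{1/R_j}h_j\delta_{R_j}$ converges locally uniformly. Whenever $\delta_{1/R_j}h_j\delta_{R_j}\to F$ locally uniformly (with or without $h_j(0)=0$), the limit satisfies $|F(x)^{-1}*_\infty F(y)|\le K|x^{-1}*_\infty y|$.*

*Proof.* Scaling (4),
$$|k_j(x)^{-1}*_{R_j}k_j(y)|\le K\big(|x^{-1}*_{R_j}y|+1/R_j\big). \tag{10}$$
The second claim is the limit of (10). For the first, $k_j(0)=0$ and (10) bound $k_j$ on compact sets. By (10) and the uniformity remark, used in the target and in the source, for every compact set and $\varepsilon>0$ there are $\eta>0$ and $j_0$ with $|k_j(x)-k_j(y)|_{\rm eucl}<\varepsilon$ if $|x-y|_{\rm eucl}<\eta$ and $j\ge j_0$. Pass to a subsequence converging on a countable dense set. Cover the compact set by finitely many $\eta$-balls with centers $q$ in the dense set; then $|k_i(x)-k_j(x)|\le|k_i(x)-k_i(q)|+|k_i(q)-k_j(q)|+|k_j(q)-k_j(x)|<3\varepsilon$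 for large $i,j$. So the subsequence is uniformly Cauchy on compact sets. $\square$

$G_\infty$ is a Carnot group. Its Carnot–Carathéodory metric is the infimum of lengths of curves tangent to the left-invariant fields of $V_1$. This metric and $|x^{-1}*_\infty y|$ are both continuous, positive off the diagonal, left-invariant and homogeneous under $\delta_\rho$, hence comparable (compare them on $\{|v|=1\}$). So the limits $F$ in Lemma 11 are Lipschitz for the Carnot metric.

**Theorem 12 (Pansu, Ann. of Math. 129 (1989)).** *If $F:G_\infty\to G_\infty$ is Lipschitz for the Carnot metric, then for a.e. $v$ the maps $F^{v,\rho}(u)=\delta_{1/\rho}(F(v)^{-1}*_\infty F(v*_\infty\delta_\rho u))$ converge locally uniformly as $\rho\to0^+$ to a homomorphism commuting with dilations. This limit is a graded endomorphism $DF(v)$ of $\bar{\mathfrak g}$, and $DF$ is measurable in $v$.*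

For the group $\mathbf R^m$ this is the usual a.e. differentiability of Lipschitz maps. Each $\delta_\lambda$ is a graded endomorphism of $\bar{\mathfrak g}$ and has $DF\equiv\delta_\lambda$.

**Lemma 13.** *Let $|F(x)^{-1}*_\infty F(y)|\le K|x^{-1}*_\infty y|$ and $F_\rho=S^{(\infty),\rho}F$, $0<\rho\le1$. For $\alpha$ of pure weight $w$ and $\xi$ of weight $q$,*
$$F_\rho^*\alpha(\xi)=O(\rho^{w-q})\ \text{uniformly};\qquad\text{if }q=w:\ F_\rho^*\alpha(\xi)\to(DF^*\alpha)(\xi)\ \text{a.e., boundedly, as }\rho\to0 . \tag{11}$$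

*Proof.* The $\delta_\rho$ are automorphisms of $G_\infty$, so, as in (7), $F_\rho(v*_\infty\delta_\rho u)=F(v)*_\infty\delta_\rho\big(S^{(\infty),1}F^{v,\rho}(u)\big)$. Hence at the point $v$
$$F_\rho^*\alpha(\xi)=\rho^{w-q}\,\big((S^{(\infty),1}F^{v,\rho})^*\alpha\big)(\xi)\big|_{u=0}.$$
As $|F^{v,\rho}(u)|\le K|u|$, Lemma 8(a) bounds the last factor. If $q=w$ and $F$ is Pansu differentiable at $v$, then by Lemma 8(b),(c) $S^{(\infty),1}F^{v,\rho}\to S^{(\infty),1}DF(v)=DF(v)$ in $C^1$ near $0$. $\square$

## 9. Averages of closed forms pass to the limit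

Uniform convergence of rescaled maps says nothing about derivatives at a point. On $\mathbf R$, $h(x)=x+\sin x$ has rescalings converging to the identity, but $(S_1h)'(x)=1+a\cos x$ with $a=\int\kappa(w)\cos w\,dw>0$. The average of the derivative, however, tends to $1$. This is what survives, for closed forms on cycles of the right weight.

**Proposition 14.** *Let $h_j$ be measurable with (4) (same $K$), $R_j\to\infty$, and $\delta_{1/R_j}h_j\delta_{R_j}\to F$ locally uniformly. Let $\alpha\in\Lambda^k\mathfrak g^*$ be closed with weights $\le w$ and weight-$w$ part $\alpha_w$, and let $\xi\in\Lambda^k\mathfrak g$ have pure weight $w$ with $\partial\xi=0$. Then*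
$$\langle(S_1h_j)^*\alpha\rangle_{R_j}(\xi)\to\int\psi(v)\,(DF(v)^*\alpha_w)(\xi)\,dv .$$

*Proof.* Write $h=h_j$, $R=R_j$, fix $\rho\in(0,1]$, and take $j$ so large that $\rho R\ge1$.

**Step 1: change the smoothing scale from $1$ to $\rho R$, at cost $O(\rho)$.** As $\alpha$ is closed, the homotopy formula gives $(S_{\rho R}h)^*\alpha-(S_1h)^*\alpha=dT$ with $T=\int_1^{\rho R}\iota_{\partial_r}\mathcal H^*\alpha\,dr$. Apply (8) with $\gamma=T$. The integrand is a sum of terms $\pm(\eta_1\psi_R)\,T(\eta)$ with $\eta_1\in V_i$, $i\ge1$, and $\eta$ of weight $w-i$. By Lemma 10 and (6) each is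
$$O\Big(R^{-i}\int_1^{\rho R}r^{w-1-(w-i)}\,dr\Big)=O(R^{-i}(\rho R)^i)=O(\rho^i).$$
So $\langle(S_{\rho R}h)^*\alpha\rangle_R(\xi)=\langle(S_1h)^*\alpha\rangle_R(\xi)+O(\rho)$, uniformly in $j$.

**Step 2: at scale $\rho R$ the rescaled maps converge in $C^1$.** Substitute $x=\delta_Rv$. The left-invariant $\xi$ on $G$ is the image under $\delta_R$ of $R^{-w}\xi$ on $G_R$, so
$$\langle(S_{\rho R}h)^*\alpha\rangle_R(\xi)=\int\psi(v)\,k_R^*(R^{-w}\delta_R^*\alpha)(\xi)\,dv,\qquad k_R=\delta_{1/R}(S_{\rho R}h)\delta_R ,$$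
computed in $G_R$. Equivariance of the center of mass under $\delta_R:G_R\to G$ gives $k_R=S^{(R),\rho}(\delta_{1/R}h\delta_R)$. By Lemma 8(b), $k_R\to F_\rho$ in $C^1_{loc}$. Also $R^{-w}\delta_R^*\alpha\to\alpha_w$, since $\alpha$ has weights $\le w$, and $*_R\to*_\infty$. So the integral converges to $\int\psi\,(F_\rho^*\alpha_w)(\xi)\,dv$.

**Step 3: let $\rho\to0$.** Steps 1 and 2 give $\limsup_j\big|\langle(S_1h_j)^*\alpha\rangle_{R_j}(\xi)-\int\psi\,(F_\rho^*\alpha_w)(\xi)\,dv\big|=O(\rho)$. By (11) with $q=w$ and dominated convergence, the integral tends to $\int\psi\,(DF^*\alpha_w)(\xi)\,dv$. $\square$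

## 10. The set where $DF=\mathrm{id}$ is null or conull

On $\mathbf R^n$ the Lipschitz map $(x_1,\dots,x_n)\mapsto(\max(x_1,0),x_2,\dots,x_n)$ has derivative $\mathrm{id}$ on one half-space and a derivative of rank $n-1$ on the other. In $G_\infty$ the rank drop by $2$ in Lemma 5 excludes such behavior.

**Proposition 15.** *Let $F:G_\infty\to G_\infty$ be Lipschitz and suppose that a.e. $DF$ is either $\mathrm{id}$ or noninvertible. Then $\chi=1_{\{DF=\mathrm{id}\}}$ is a.e. constant.*

*Proof.* **Step 1: a divergence identity.** Let $X\in V_1$ and let $\mathrm{vol}$ be the left-invariant volume form. The form $\iota_X\mathrm{vol}$ has pure weight $W-1$. Write $F_\rho^*\iota_X\mathrm{vol}=\sum_ig_i^\rho\,\iota_{e_i}\mathrm{vol}$ over a homogeneous basis $e_i$. Since $d\,\iota_X\mathrm{vol}=L_X\mathrm{vol}=0$ ($X$ generates right translations, which preserve volume), $F_\rho^*\iota_X\mathrm{vol}$ is closed, and for every test function $\psi'$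
$$0=\int d(\psi'F_\rho^*\iota_X\mathrm{vol})=\sum_i\int g_i^\rho\,(e_i\psi')\,dv .$$

**Step 2: let $\rho\to0$.** If $e_i\in V_k$, then up to sign $g_i^\rho$ is a value of the form on an $(n-1)$-vector of weight $W-k$, so $g_i^\rho=O(\rho^{k-1})$ by (11). The terms with $k\ge2$ disappear. For $k=1$, $g_i^\rho\to(DF^*\iota_X\mathrm{vol})_i$ boundedly a.e. By Lemma 5 a noninvertible $DF$ has rank $\le n-2$ and kills $(n-1)$-forms, so $DF^*\iota_X\mathrm{vol}=\chi\,\iota_X\mathrm{vol}$. Hence $\int\chi\,X\psi'\,dv=0$ for all $\psi'$ and all $X\in V_1$.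

**Step 3: invariance.** The function $t\mapsto\int\chi(v)\,\psi'(v*_\infty tX)\,dv$ has derivative $\int\chi\,X(\psi'(\,\cdot*_\infty tX))\,dv=0$. So $\chi$ is a.e. invariant under right translation by $tX$, $X\in V_1$, and by Lemma 7 under right translation by every $g\in G_\infty$. By Fubini there is $v$ with $\chi(v*_\infty g)=\chi(v)$ for a.e. $g$, so $\chi$ is a.e. constant. $\square$

## 11. $\lambda^3=\lambda^4$ for coarsely Lipschitz maps

**Proposition 16.** *Let $h_j$ be measurable with (4) (same $K$), $R_j\to\infty$, and $\delta_{1/R_j}h_j\delta_{R_j}\to F$ locally uniformly. Then for a.e. $v$, $DF(v)$ is noninvertible or $DF(v)=\mathrm{id}$.*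

*Proof.* **Step 1: blow up, so that the limit is $\delta_\lambda$ everywhere.** Let $v$ be a Pansu differentiability point with $DF(v)$ invertible. By Lemma 5, $DF(v)=\delta_\lambda$, $\lambda\ne0$. Put $p_j=\delta_{R_j}v$, $\hat h_j(y)=h_j(p_j)^{-1}*h_j(p_j*y)$; these satisfy (4) with the same $K$. With $k_j=\delta_{1/R_j}h_j\delta_{R_j}$ and $\varepsilon$ fixed,
$$\delta_{1/(\varepsilon R_j)}\hat h_j\delta_{\varepsilon R_j}(u)=\delta_{1/\varepsilon}\big(k_j(v)^{-1}*_{R_j}k_j(v*_{R_j}\delta_\varepsilon u)\big)\to F^{v,\varepsilon}(u)$$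
locally uniformly as $j\to\infty$, and $F^{v,\varepsilon}\to\delta_\lambda$ locally uniformly as $\varepsilon\to0$. Choose $j_1<j_2<\cdots$ such that for $j\ge j_m$ we have $R_j\ge m^2$ and, for $\varepsilon=1/m$, the two sides differ by less than $1/m$ on $\{|u|\le m\}$. With $\varepsilon_j=1/m$ for $j_m\le j<j_{m+1}$ we get $\varepsilon_jR_j\ge m\to\infty$ and $\delta_{1/(\varepsilon_jR_j)}\hat h_j\delta_{\varepsilon_jR_j}\to\delta_\lambda$ locally uniformly. Rename $\hat h_j$, $\varepsilon_jR_j$ as $h_j,R_j$: now $\delta_{1/R_j}h_j\delta_{R_j}\to\delta_\lambda$ locally uniformly.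

**Step 2: pull back the relation (3) at unit scale.** Let $f=S_1h_j$, $R=R_j$. The left-invariant form $x_i$ is the differential of the linear function $x_i$, a homomorphism $G\to\mathbf R$. Put $u_i=x_i\circ f$, so that $f^*x_i=du_i$, and $\phi_i=u_i-\lambda x_i$. By Lemma 9, $h_j(x)^{-1}*f(x)$ is bounded, so $u_i=x_i\circ h_j+O(1)$. By Step 1, $x_i(h_j(\delta_Rv))=R(\lambda x_i(v)+o(1))$ uniformly on $\mathrm{supp}\,\psi$. Hence
$$\sup\nolimits_{\mathrm{supp}\,\psi_R}|\phi_i|=o(R).$$
By Lemma 9 the pullback by $f$ of every left-invariant form is bounded. Pull back (3) by $f$, average, and evaluate on the cycle $c$ of Lemma 6. The right side is $d$ of a bounded form, so (9) gives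
$$\langle du_1\,du_4\,du_6\rangle_R(c)-\langle f^*(x_2y_1)\wedge du_3\rangle_R(c)=O(1/R). \tag{12}$$

**Step 3: the first term tends to $\lambda^3$.** Replacing $du_i=\lambda x_i+d\phi_i$ one factor at a time,
$$du_1du_4du_6-\lambda^3x_1x_4x_6=d\big(\phi_1\,du_4du_6-\lambda\phi_4\,x_1du_6+\lambda^2\phi_6\,x_1x_4\big);$$
indeed the three differentials on the right are $d\phi_1du_4du_6$, $\lambda x_1d\phi_4du_6$ and $\lambda^2x_1x_4d\phi_6$. The form in brackets is $o(R)$ on $\mathrm{supp}\,\psi_R$. By (9) the first term is $\lambda^3(x_1x_4x_6)(c)+o(1)=\lambda^3+o(1)$.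

**Step 4: the second term tends to $\lambda^4$.** The method of Step 3 is not available for the factor $y_1$: $y_1$ is not closed, and $f^*y_1-\lambda^2y_1$ need not be the differential of a function. Nor can Proposition 14 be applied directly to $x_2y_1x_3$ on $c$: the weight-$4$ part $X_2Y_1X_3-X_2Y_2X_1$ of $c$ has boundary $-Z_0X_1\ne0$. But we can peel off the factor $x_3$ by Step 3's method. The 2-form $\beta=f^*(x_2y_1)$ is closed and bounded, and
$$\beta\wedge du_3=\lambda\,\beta\wedge x_3+d(\phi_3\beta).$$
By (9) the second term is $\lambda\langle\beta\wedge x_3\rangle_R(c)+o(1)$. In $c$ only $X_2Y_1X_3$ involves $X_3$, so this equals $\lambda\langle\beta\rangle_R(X_2\wedge Y_1)+o(1)$. Now Proposition 14 applies, with $\alpha=x_2y_1$ closed of weight $3$, $\xi=X_2\wedge Y_1$ a cycle of weight $3$ (Lemma 6), and $F=\delta_\lambda$, $DF\equiv\delta_\lambda$: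
$$\langle\beta\rangle_R(X_2\wedge Y_1)\to(\delta_\lambda^*(x_2y_1))(X_2\wedge Y_1)=\lambda\cdot\lambda^2=\lambda^3 .$$

**Step 5: conclusion.** By (12), $\lambda^3-\lambda\cdot\lambda^3=0$. Since $\lambda\ne0$, $\lambda=1$ and $DF(v)=\mathrm{id}$. $\square$

## 12. The averaged Jacobian takes only two values in the limit

For measurable $h$ with (4) put
$$J_R(h)=\langle(S_1h)^*\mathrm{vol}\rangle_R(e_1\wedge\dots\wedge e_n),\qquad\mathrm{vol}(e_1\wedge\dots\wedge e_n)=1 .$$
Since $S_1(g*h)=g*S_1h$, replacing $h$ by $g*h$ with $g\in G$ fixed does not change $J_R(h)$. By (6), $J_R(h)$ is bounded in terms of $K$ for $R\ge1$.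

**Proposition 17.** *Let $h_j$ be measurable with (4) (same $K$), $R_j\to\infty$. Every limit point of $J_{R_j}(h_j)$ is $0$ or $1$. If $J_{R_j}(h_j)\to1$, then $\delta_{1/R_j}(h_j(0)^{-1}*h_j(\delta_{R_j}\cdot))\to\mathrm{id}$ locally uniformly.*

*Proof.* **Step 1: the limit is $0$ or $1$.** We may assume $h_j(0)=0$. Pass to a subsequence realizing a limit point, and by Lemma 11 to a further one with $\delta_{1/R_j}h_j\delta_{R_j}\to F$ locally uniformly. The $n$-vector $e_1\wedge\dots\wedge e_n$ has weight $W$ and is a cycle because the nilpotent algebra $\mathfrak g$ is unimodular. By Proposition 14, $J_{R_j}(h_j)\to\int\psi\det DF\,dv$. By Proposition 16, $\det DF=\chi=1_{\{DF=\mathrm{id}\}}$ a.e., and by Proposition 15 $\chi$ is a.e. constant. So the limit is $0$ or $1$.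

**Step 2: if it is $1$, then $F=\mathrm{id}$.** Now $DF=\mathrm{id}$ a.e. Let $X\in V_1$. By Fubini, for a.e. $v$ the map $F$ is Pansu differentiable at $v*_\infty tX$ with $DF=\mathrm{id}$ for a.e. $t$. For such $v$ put $c(t)=F(v*_\infty tX)$. Since $|c(t)^{-1}*_\infty c(t+s)|\le K|X||s|$, the $V_k$-component of $c(t)^{-1}*_\infty c(t+s)$ is $O(|s|^k)$, so $c$ is locally Lipschitz in the Euclidean sense. For a.e. $t$, with $\pm=\operatorname{sign}s$,
$$c(t+s)=c(t)*_\infty\delta_{|s|}(\pm X+o(1))=c(t)*_\infty(sX+o(s)) .$$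
So $c$ satisfies a.e. the differential equation of the left-invariant field $X$, and being locally Lipschitz it is the solution: $c(t)=F(v)*_\infty tX$. By continuity $F(v*_\infty tX)=F(v)*_\infty tX$ for all $v$ and $t$. By Lemma 7 every $v$ is a product of such factors, so $F(v)=F(0)*_\infty v=v$.

**Step 3: the second claim.** If $J_{R_j}(h_j)\to1$, Steps 1 and 2 show that every subsequence of the normalized rescalings has a further subsequence converging locally uniformly to $\mathrm{id}$. So the whole sequence does. $\square$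

## 13. Following the Jacobian in time: proof of Theorems 3 and 2

**Step 1: make the maps measurable.** Fix a maximal $1$-separated set $\mathcal N\ni e$ in $(G,d)$; it is locally finite. Enumerate it as $n_1=e,n_2,\dots$, and let $n(x)$ be the first among the elements of $\mathcal N$ nearest to $x$. The map $n$ is Borel, $d(x,n(x))\le1$, $n(e)=e$. For a family $(h_t)$ as in Theorem 3 put $\tilde h_t=h_t\circ n$. Then $d(\tilde h_t(x),\tilde h_t(y))\le C(d(x,y)+2)+C=C\,d(x,y)+3C$, so these measurable maps satisfy (4) with some $K=K(C,d)$. Also $d(h_t(x),\tilde h_t(x))\le2C$.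

**Step 2: $J_R(\tilde h_t)$ is continuous in $t$, for each $R$.** $J_R(\tilde h_t)$ depends on $S_1\tilde h_t$ and its first derivatives on $\mathrm{supp}\,\psi_R$, hence only on the values of $\tilde h_t$ on some bounded set $B$. There $\tilde h_t$ takes finitely many values $h_t(n_i)$, on fixed Borel cells $B_i$, and (5) with $r=\tau=1$ reads
$$(S_1\tilde h_t)_m(v)=\sum_i\int_{B_i}\big(h_t(n_i)_m+P_m^{(1)}((S_1\tilde h_t)_{<m}(v),h_t(n_i)_{<m})\big)\kappa((-v)*w)\,dw .$$
Each $h_t(n_i)$ is continuous in $t$. By induction on $m$, $S_1\tilde h_t$ depends continuously on $t$ in $C^1$ on $\mathrm{supp}\,\psi_R$. No uniformity in $x$ of the continuity in $t$ is used.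

**Step 3: $J_R(\tilde h_t)$ stays near $1$.** There is $R_1\ge1$, depending only on $K$ and $d$, with $J_R(h)\notin[\frac14,\frac34]$ for all $R\ge R_1$ and all measurable $h$ with (4). Otherwise some sequence $R_j\to\infty$ and $h_j$ would have a limit point of $J_{R_j}(h_j)$ in $[\frac14,\frac34]$, against Proposition 17. For $t=1$, $\tilde h_1=n$ is at bounded distance from $\mathrm{id}$, so its rescalings converge to $\mathrm{id}$ locally uniformly (Lemma 7 and the uniformity remark), and Proposition 14 gives $J_R(\tilde h_1)\to1$ as $R\to\infty$. The map $n$ does not depend on the family, so after increasing $R_1=R_1(C,d)$ we have $J_R(\tilde h_1)>\frac34$ for $R\ge R_1$. By Step 2 and the intermediate value theorem,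
$$J_R(\tilde h_t)>\tfrac34\qquad\text{for all }t\in[0,1],\ R\ge R_1. \tag{13}$$

**Step 4: conclusion.** Suppose Theorem 3 fails for some $C,\varepsilon$. Then there are families $(h^j_t)$, times $t_j$, radii $R_j\to\infty$ and points $p_j$ with $d(e,p_j)\le R_j$ and $d(h^j_{t_j}(p_j),h^j_{t_j}(e)p_j)>\varepsilon R_j$. Put $g_j=\tilde h^j_{t_j}$; as $n(e)=e$, $g_j(e)=h^j_{t_j}(e)$. By (13), $J_{R_j}(g_j)>\frac34$ for large $j$. This sequence is bounded with limit points in $\{0,1\}$, so $J_{R_j}(g_j)\to1$, and Proposition 17 gives $k_j=\delta_{1/R_j}(g_j(0)^{-1}*g_j(\delta_{R_j}\cdot))\to\mathrm{id}$ locally uniformly. Write $p_j=\delta_{R_j}v_j$; by Lemma 7 the $v_j$ are bounded. By the uniformity remark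
$$|(g_j(0)*p_j)^{-1}*g_j(p_j)|=R_j\,|(-v_j)*_{R_j}k_j(v_j)|=o(R_j).$$
By Lemma 7, $d(g_j(p_j),g_j(e)p_j)=o(R_j)$, and $d(g_j(p_j),h^j_{t_j}(p_j))\le2C$. So $d(h^j_{t_j}(p_j),h^j_{t_j}(e)p_j)=o(R_j)$, a contradiction. This proves Theorem 3, and with it Theorem 2, as shown in Section 2. $\square$

## 14. Extensions of $G$ and lattices in $G$

*Proof of Theorem 4(a).* The homomorphisms $i:G\to X$ and $\pi:X\to G$ are Lipschitz, and $\pi i=\mathrm{id}$. If $H$ were a combing of $X$, then $(x,t)\mapsto\pi(H(i(x),t))$ would be continuous in $t$, equal to $e$ at $t=0$ and to $x$ at $t=1$, and uniformly Lipschitz in $x$. It would be a combing of $G$, contradicting Theorem 2. $\square$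

*Proof of Theorem 4(b).* The structure constants of $\mathfrak g$ are integers, so $G$ has lattices by Malcev's existence theorem (rational structure constants). Let $\Gamma$ be a lattice. Lattices in nilpotent Lie groups are cocompact, so a nearest point $\gamma(x)\in\Gamma$ to $x$ has bounded distance to $x$. By the Švarc–Milnor lemma word metrics on $\Gamma$ are quasi-isometric to $d$; so it does not matter which of them is used in the statement.

Suppose paths $\sigma_g$ as in the statement exist. Extend each $\sigma_g$ to $[0,\infty)$, joining $\sigma_g(m)$ to $\sigma_g(m+1)$ by a $G$-geodesic on $[m,m+1]$; these geodesics have bounded length, and we take the constant path where $\sigma_g(m)=\sigma_g(m+1)$. Reparametrize $[0,\infty)$ onto $[0,\frac12)$ by a fixed homeomorphism. Let $H(x,\cdot)$ follow $\sigma_{\gamma(x)}$ on $[0,\frac12)$, with $H(x,\frac12)=\gamma(x)$; this is continuous at $\frac12$ because $\sigma_{\gamma(x)}$ is eventually constant, equal to $\gamma(x)$. On $[\frac12,1]$ let it follow a geodesic from $\gamma(x)$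 to $x$. Then $H(x,0)=e$ and $H(x,1)=x$.

For (1): at a time in $[0,\frac12)$ that corresponds to a point of $[m,m+1]$, $H(x,t)$ and $H(y,t)$ are at bounded distance from $\sigma_{\gamma(x)}(m)$ and $\sigma_{\gamma(y)}(m)$. These two are at distance at most a constant times $d(\gamma(x),\gamma(y))$ plus a constant, and $d(\gamma(x),\gamma(y))\le d(x,y)+O(1)$. For $t\ge\frac12$, $H(x,t)$ and $H(y,t)$ are at bounded distance from $x$ and $y$. So $H$ is a Gersten combing of $G$, contradicting Theorem 2. $\square$
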